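
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Left cancelable elements in the closure of the smallest ideal of $\beta\mathbb N$}


\begin{abstract}
Let $K(\beta\mathbb N)$ be the smallest two-sided ideal of the compact right topological semigroup $(\beta\mathbb N,+)$. No element of $K(\beta\mathbb N)$ is left cancelable in $\beta\mathbb N$. We prove in ZFC that its closure nevertheless contains left cancelable elements. In fact every nonempty closed right ideal of $\beta\mathbb N$ contains $2^{\mathfrak c}$ of them, and those in $\overline{K(\beta\mathbb N)}$ are dense there. The proof hides a marker inside an ultrafilter sum, reads it off with a parity count, and uses the gap between $\mathfrak c$ and $2^{\mathfrak c}$.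
\end{abstract}

\section{The question and the results}

Let $\mathbb N=\{1,2,3,\dots\}$ be discrete, and let $\beta\mathbb N$ be its Stone--\v Cech compactification, viewed as the space of ultrafilters on $\mathbb N$; put $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. Addition extends uniquely from $\mathbb N$ to $\beta\mathbb N$ so that $(\beta\mathbb N,+)$ is a semigroup in which the maps
\[
\rho_p(q)=q+p\quad(p\in\beta\mathbb N)\qquad\text{and}\qquad \lambda_n(q)=n+q\quad(n\in\mathbb N)
\]
are continuous on $\beta\mathbb N$. As a compact right topological semigroup, $\beta\mathbb N$ has a smallest two-sided ideal $K(\beta\mathbb N)$. An element $p\in\beta\mathbb N$ is \emph{left cancelable} if $p+q=p+r$ implies $q=r$ for all $q,r\in\beta\mathbb N$, that is, if the map $q\mapsto p+q$ is injective. If $p+q=p+r$, we say that $p$ \emph{identifies} $q$ and $r$.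

Every $n\in\mathbb N$ is left cancelable (see (F1) below). At the other extreme, suppose that $p$ has an idempotent right identity: $p=p+f$ with $f+f=f$. There are no idempotents in $\mathbb N$, so $f\in\mathbb N^*$, and $f+1=1+f\in\mathbb N^*$ by (F1). Hence $f+1\ne 1$, although
\begin{equation}\label{eq:collapse}
p+1=(p+f)+1=p+(f+1).
\end{equation}
So $p$ is not left cancelable. Every element of $K(\beta\mathbb N)$ has an idempotent right identity (see (F2) below), so $K(\beta\mathbb N)$ contains no left cancelable element at all.

What happens in the closure $\overline{K(\beta\mathbb N)}$? One might guess that the failure of cancelation survives limits. But the pair $(1,f+1)$ in \eqref{eq:collapse} depends on $f$. If points $u_k\in K(\beta\mathbb N)$ have \emph{different} right identities, then a limit of the $u_k$ has no evident reason to identify any pair. The question whether $\overline{K(\beta\mathbb N)}$ contains elements that are left cancelable in $\beta\mathbb N$ is posed in \cite{HS}. The answer is yes.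

\begin{theorem}\label{thm:A}
$\overline{K(\beta\mathbb N)}$ contains an element that is left cancelable in $\beta\mathbb N$.
\end{theorem}

The construction gives more.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Every nonempty closed right ideal of $\beta\mathbb N$ contains $2^{\mathfrak c}$ left cancelable elements of $\beta\mathbb N$.
\item[(2)] If $A\subseteq\mathbb N$ and $\overline A\cap K(\beta\mathbb N)\ne\emptyset$, then $\overline A\cap\overline{K(\beta\mathbb N)}$ contains $2^{\mathfrak c}$ left cancelable elements of $\beta\mathbb N$, each of which is a limit along an ultrafilter of a sequence in $K(\beta\mathbb N)$. In particular, the left cancelable elements of $\beta\mathbb N$ lying in $\overline{K(\beta\mathbb N)}$ are dense in $\overline{K(\beta\mathbb N)}$.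
\item[(3)] $K(\beta\mathbb N)$ contains no left cancelable element of $\beta\mathbb N$. So all the elements in \textup{(2)} lie in $\overline{K(\beta\mathbb N)}\setminus K(\beta\mathbb N)$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} collects standard facts. Section~\ref{sec:glue} reduces the problem to finding a sequence $(u_k)$ in $K(\beta\mathbb N)$ such that no pair $q\ne r$ with the same image in the $2$-adic integers is identified by infinitely many of the $u_k$. Section~\ref{sec:binary} shows on binary expansions how such a sequence arises. Section~\ref{sec:key} contains the general argument, and Section~\ref{sec:proofs} proves the theorems.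

\section{Conventions and standard facts}\label{sec:prelim}

For $A\subseteq\mathbb N$ let $\overline A=\{p\in\beta\mathbb N:A\in p\}$. These sets are clopen and form a base of $\beta\mathbb N$. With $-n+A=\{m\in\mathbb N:n+m\in A\}$,
\[
A\in p+q\iff\{n\in\mathbb N:-n+A\in q\}\in p .
\]
We put $0+p=p$. A function $F:\mathbb N\to X$ into a compact Hausdorff space extends continuously to $\beta\mathbb N$; the extension is also written $F$, and $F(p)=p\text{-}\lim_nF(n)$. For points $u_k\in\beta\mathbb N$ and an ultrafilter $v$ on $\mathbb N$,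
\[
A\in v\text{-}\lim_k u_k\iff\{k:A\in u_k\}\in v .
\]
Continuous maps commute with limits along ultrafilters. In particular $(v\text{-}\lim_ku_k)+q=v\text{-}\lim_k(u_k+q)$, by continuity of $\rho_q$. We use the following standard facts; see \cite{HS}.

\begin{enumerate}
\item[(F1)] For $n\in\mathbb N$ and $p\in\beta\mathbb N$ we have $n+p=p+n$, since both are $p\text{-}\lim_m(n+m)$. The map $\lambda_n$ is injective: if $A\in q$ and $A\notin r$, then $\{n+a:a\in A\}$ belongs to $n+q$ and not to $n+r$, because $-n+\{n+a:a\in A\}=A$. Moreover $\beta\mathbb N+\mathbb N^*\subseteq\mathbb N^*$: if $p\in\mathbb N^*$, $q\in\beta\mathbb N$ and $m\in\mathbb N$, then the sets $-n+\{m\}$ are finite, hence not in $p$, so $\{m\}\notin q+p$.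
\item[(F2)] $K(\beta\mathbb N)$ is the union of all minimal left ideals of $\beta\mathbb N$, and every minimal left ideal is closed and contains an idempotent. Let $u\in K(\beta\mathbb N)$, say $u\in L$ with $L$ a minimal left ideal. Then $\beta\mathbb N+u\subseteq L$ is a left ideal, so $L=\beta\mathbb N+u$. If $f$ is an idempotent in $L$, then also $L=\beta\mathbb N+f$, and so $x+f=x$ for all $x\in L$; in particular $u+f=u$.
\item[(F3)] $|\mathbb N^*|=2^{\mathfrak c}$ (Posp\'i\v sil).
\item[(F4)] Let $\mathbb Z_2$ be the compact ring of $2$-adic integers, and let $\pi:\beta\mathbb N\to\mathbb Z_2$ be the continuous extension of the inclusion $\mathbb N\subset\mathbb Z_2$. Then $\pi(p+q)=\pi(p)+\pi(q)$: this holds for $p\in\mathbb N$ by continuity of $\lambda_p$, and then in general by continuity of $\rho_q$. If $f$ is idempotent, then $\pi(f)=2\pi(f)$, so $\pi(f)=0$. For a ball $D=\alpha+2^h\mathbb Z_2$, which is clopen,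
\[
\pi(p)\in D\iff \mathbb N\cap D\in p .
\]
\end{enumerate}

Every $y\in\mathbb Z_2$ has a unique binary expansion $y=\sum_{m\ge0}\varepsilon_m2^m$ with $\varepsilon_m\in\{0,1\}$. For $h\ge0$ let
\[
[y]_h=\sum_{m<h}\varepsilon_m2^m\in\{0,\dots,2^h-1\},
\]
the residue of $y$ modulo $2^h$. If finitely many $2$-adic integers have their nonzero digits in pairwise disjoint sets of positions, then the digits of their sum are obtained by superposition: there are no carries.

\section{Gluing along disjoint $2$-adic balls}\label{sec:glue}

Since $\pi$ is additive, an element of $\beta\mathbb N$ can identify $q$ and $r$ only if $\pi(q)=\pi(r)$. The next lemma says when a limit of points $u_k$ identifies no pair at all. The idea is that if almost every $u_k$ separates $q$ from $r$, and the $u_k$ are kept apart by $\pi$, then the separating sets can be combined into one.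

\begin{lemma}\label{lem:glue}
Let $u_k\in\beta\mathbb N$ $(k\ge1)$, and let $D_k=\alpha_k+2^{h_k}\mathbb Z_2$, with $\alpha_k\in\mathbb Z_2$ and integers $h_k\ge0$, be pairwise disjoint balls with $\pi(u_k)\in D_k$. Suppose that whenever $q\ne r$ in $\beta\mathbb N$ and $\pi(q)=\pi(r)$, the equality $u_k+q=u_k+r$ holds for only finitely many $k$. For $v\in\mathbb N^*$ let $p_v=v\text{-}\lim_ku_k$. Then every $p_v$ is left cancelable in $\beta\mathbb N$, and $v\mapsto p_v$ is injective.
\end{lemma}

\begin{proof}
Suppose $p_v+q=p_v+r$ and $q\ne r$. Applying $\pi$ and canceling $\pi(p_v)$ in the group $\mathbb Z_2$ gives $\pi(q)=\pi(r)=:z$. Let $H$ be the finite set of $k$ with $u_k+q=u_k+r$. For $k\notin H$ choose $A_k\in u_k+q$ with $A_k\notin u_k+r$.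

To combine these $A_k$ into one set, let $C_k=\mathbb N\cap(z+D_k)$. The $C_k$ are pairwise disjoint, and $C_k$ belongs to both $u_k+q$ and $u_k+r$, since both have $\pi$-value $\pi(u_k)+z\in z+D_k$. Put $A=\bigcup_{k\notin H}(A_k\cap C_k)$. For $k\notin H$ we have $A\supseteq A_k\cap C_k\in u_k+q$, so $A\in u_k+q$. On the other hand $A\cap C_k=A_k\cap C_k\notin u_k+r$ while $C_k\in u_k+r$, so $A\notin u_k+r$. Since $v$ is nonprincipal, $\mathbb N\setminus H\in v$. Hence $A\in v\text{-}\lim_k(u_k+q)=p_v+q$ and $A\notin v\text{-}\lim_k(u_k+r)=p_v+r$, a contradiction.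

For injectivity, let $v\ne v'$ and choose $V\in v\setminus v'$. The sets $\mathbb N\cap D_k\in u_k$ are pairwise disjoint, so $\bigcup_{k\in V}(\mathbb N\cap D_k)$ belongs to $u_k$ exactly when $k\in V$. It therefore belongs to $p_v$ and not to $p_{v'}$.
\end{proof}

Disjoint balls are easy to arrange: replace $u_k$ by $c_k+u_k$ for suitable $c_k\in\mathbb N$. This does not affect which pairs $u_k$ identifies, because $\lambda_{c_k}$ is injective. The real task is to find elements of $K(\beta\mathbb N)$ that identify essentially different pairs.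

\begin{remark}
If the $u_k$ are to lie in $K(\beta\mathbb N)$, they must come from infinitely many minimal left ideals. Otherwise infinitely many $u_k$ lie in one minimal left ideal. If $f$ is an idempotent in it, then all these $u_k$ identify $1$ and $f+1$ by \eqref{eq:collapse}. Here $\pi(f+1)=1=\pi(1)$, so the hypothesis of Lemma~\ref{lem:glue} fails. We therefore fix $e\in K(\beta\mathbb N)$ and vary a second summand \emph{on the right}: the element $e+\omega$ lies in the minimal left ideal $\beta\mathbb N+e+\omega$, which may change with $\omega$.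
\end{remark}

\section{The idea on binary expansions}\label{sec:binary}

This section is a sketch; the proofs in Sections~\ref{sec:key} and~\ref{sec:proofs} do not depend on it. For $w\in\mathbb N^*$ let $\omega_w=w\text{-}\lim_i2^i$. Which pairs does $e+\omega_w$ identify? Here we look only at pairs $q\ne r$ with $\pi(q)=\pi(r)=0$, and fix $B\subseteq\mathbb N$ with $B\in q$ and $B\notin r$.

\medskip\noindent\emph{Without $e$.} The element $\omega_w$ identifies no such pair. Let $R$ be the set of $x\in\mathbb N$ that belong to $B$ after their lowest binary digit $1$ is erased. If $b\in2^{j+1}\mathbb N$, then the lowest digit $1$ of $2^j+b$ is at position $j$, so $2^j+b\in R$ iff $b\in B$. Since $2^{j+1}\mathbb N$ belongs to $q$ and to $r$, we get $R\in2^j+q$ and $R\notin2^j+r$ for every $j$. Hence $R\in\omega_w+q$ and $R\notin\omega_w+r$.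

\medskip\noindent\emph{With $e$.} Now
\[
e+\omega_w+q=e\text{-}\lim_n\;w\text{-}\lim_j\;q\text{-}\lim_b\;(n+2^j+b),
\]
where we may assume $n<2^j$ and $b\in2^{j+1}\mathbb N$. The digits of $x=n+2^j+b$ form three groups: those of $n$, the marker at $j$, and those of $b$. For example, $n=6$, $j=4$, $b=160$ gives
\[
x=182=\underbrace{101}_{b}\;\underbrace{1}_{2^j}\;\underbrace{0110}_{n}\ \text{ in binary}.
\]
Nothing tells us which digit $1$ is the marker, so we test all of them. Let $E(x)$ be the set of positions $i\ge1$ at which $x$ has digit $1$ and whose \emph{tail} $x-[x]_{i+1}$, obtained by erasing digit $i$ and all lower digits, lies in $B$. In the example the tails at $i=7,5$ are $0,128$, the same as those of $b$; the tail at the marker $i=4$ is $b=160$; and the tails at $i=2,1$ are $176=0+16+160$ and $180=4+16+160$. In general, for $M\subseteq\mathbb N$,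
\begin{equation}\label{eq:binary}
|E(x)\cap M|=\sum_{i\in M,\ \varepsilon_i(n)=1}1_B\big((n-[n]_{i+1})+2^j+b\big)+1_M(j)\,1_B(b)+|E(b)\cap M|,
\end{equation}
where $\varepsilon_i(n)$ is the digit of $n$ at position $i$. The counts may be unbounded, so we reduce modulo $2$, which makes all limits along ultrafilters exist, and take limits over $b$, $j$ and $n$. Then:
\begin{itemize}
\item the last term becomes a quantity $\Psi_M(q)$ that depends on $q$ but \emph{not on $w$};
\item the middle term becomes $1$ if $M\in w$ and $B\in q$, and $0$ otherwise;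
\item for each $n$, the first term becomes, after the limits over $b$ and $j$, the number modulo $2$ of elements in $M$ of a finite set $F_{w,q}(n)$ of positions. We do not control $F_{w,q}$, but there are \emph{only $\mathfrak c$ functions} from $\mathbb N$ to the finite subsets of $\mathbb N$.
\end{itemize}
If $e+\omega_w$ identifies $q$ and $r$, add the results for $q$ and for $r$. Since $B\in q$ and $B\notin r$, this expresses the membership of $M$ in $w$ by a term coming from one of $\mathfrak c$ functions (the pointwise symmetric difference of $F_{w,q}$ and $F_{w,r}$) plus $\Psi_M(q)+\Psi_M(r)$.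

So each pair is identified by $e+\omega_w$ for at most $\mathfrak c$ ultrafilters $w$. This bound alone is not enough for us, since there are $2^{\mathfrak c}$ pairs to avoid. But if $e+\omega_w$ and $e+\omega_{w'}$ identify \emph{the same} pair, then adding the two expressions eliminates $\Psi_M(q)+\Psi_M(r)$, and with it every trace of the pair except through the choice among $\mathfrak c$ functions. So $w'$ belongs to a set of at most $\mathfrak c$ ultrafilters that depends only on $e$ and $w$, and since $|\mathbb N^*|=2^{\mathfrak c}$ we can avoid all of them.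

\section{Markers, parity, and counting}\label{sec:key}

For Theorem~\ref{thm:B}(2) we need more freedom than the markers $2^i$ offer, and we must treat pairs with any common value $\pi(q)=\pi(r)$. We replace single digits by blocks of digits.

\begin{definition}
A \emph{marker system} consists of integers $0\le N_1<N_2<\cdots$ and integers $s_i$ $(i\ge1)$ with $s_i\in2^{N_i}\mathbb N$ and $s_i<2^{N_{i+1}}$. For $w\in\mathbb N^*$ we put $\omega_w=w\text{-}\lim_is_i\in\beta\mathbb N$. The \emph{block} $i$ is the set of positions $\{N_i,\dots,N_{i+1}-1\}$, and for $y\in\mathbb Z_2$ we let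
\[
\delta_i(y)=[y]_{N_{i+1}}-[y]_{N_i}
\]
be the part of $y$ in block $i$.
\end{definition}

Thus $s_i$ is a nonzero number whose digits $1$ all lie in block $i$. The \emph{standard} system is $N_i=i$, $s_i=2^i$. Since $2^{N_i}\mid s_i$, the $s_i$ converge to $0$ in $\mathbb Z_2$, and $\pi(\omega_w)=0$ for every $w\in\mathbb N^*$.

For $w\in\mathbb N^*$ and $M\subseteq\mathbb N$ let $w(M)\in\mathbb Z/2$ be $1$ if $M\in w$ and $0$ otherwise, and let $\mathrm{Fin}(\mathbb N)$ be the set of finite subsets of $\mathbb N$.

\begin{definition}
Let $e\in\beta\mathbb N$. For $w,w'\in\mathbb N^*$ write $w\approx_ew'$ if there is $G:\mathbb N\to\mathrm{Fin}(\mathbb N)$ such that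
\[
w(M)+w'(M)=e\text{-}\lim_n|G(n)\cap M|\qquad\text{for all }M\subseteq\mathbb N ,
\]
where the integers $|G(n)\cap M|$ are read modulo $2$ and the limit is taken in $\mathbb Z/2$.
\end{definition}

\begin{lemma}\label{lem:count}
The relation $\approx_e$ is an equivalence relation on $\mathbb N^*$ whose classes have at most $\mathfrak c$ elements. Hence there are $w_1,w_2,\ldots\in\mathbb N^*$ with $w_k\not\approx_ew_l$ for $k\ne l$.
\end{lemma}

\begin{proof}
Reflexivity holds with $G(n)=\emptyset$, and symmetry is clear from the definition. If $G$ witnesses $w\approx_ew'$ and $G'$ witnesses $w'\approx_ew''$, then $n\mapsto G(n)\mathbin{\triangle}G'(n)$ witnesses $w\approx_ew''$, because $|(X\mathbin{\triangle}Y)\cap M|\equiv|X\cap M|+|Y\cap M|\pmod2$. For given $w$, a function $G$ determines $w'(M)$ for all $M$, hence at most one $w'$; and there are $\aleph_0^{\aleph_0}=\mathfrak c$ functions $G$. If there were only finitely many classes, then $|\mathbb N^*|\le\mathfrak c$, contrary to (F3).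
\end{proof}

\begin{proposition}\label{prop:key}
Fix a marker system and $e\in\beta\mathbb N$. Let $q\ne r$ in $\beta\mathbb N$ with $\pi(q)=\pi(r)$. If $w,w'\in\mathbb N^*$ satisfy
\[
e+\omega_w+q=e+\omega_w+r\qquad\text{and}\qquad e+\omega_{w'}+q=e+\omega_{w'}+r,
\]
then $w\approx_ew'$.
\end{proposition}

\begin{proof}
Let $z=\pi(q)=\pi(r)$ and fix $B\subseteq\mathbb N$ with $B\in q$, $B\notin r$. A typical $b$ near $q$ or near $r$ agrees with $z$ in its low digits, so we read the digits of $x-z\in\mathbb Z_2$ rather than those of $x$. For $x,i\in\mathbb N$ put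
\[
T_i(x)=x-[x-z]_{N_{i+1}}\in\mathbb Z,\qquad
E(x)=\{i\in\mathbb N:\ \delta_i(x-z)=s_i\text{ and }T_i(x)\in B\}.
\]
If $i\in E(x)$, then $T_i(x)\ge1$, so $x>[x-z]_{N_{i+1}}\ge \delta_i(x-z)=s_i\ge2^{N_i}$; hence $E(x)$ is finite. For $M\subseteq\mathbb N$ let
\[
\Psi_M(x)=|E(x)\cap M|\bmod2,
\]
a function $\mathbb N\to\mathbb Z/2$, extended continuously to $\beta\mathbb N$. It depends on $z$ and $B$, but not on $w$, $w'$ or $e$. For $n\in\mathbb N$ put $S(n)=\{i\in\mathbb N:\delta_i(n)=s_i\}$. If $i\in S(n)$, then $2^{N_i}\le s_i\le n$, so $S(n)$ is finite.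

\medskip\noindent\textbf{Step 1: splitting $E(x)$.} Let $n,j,b\in\mathbb N$ with $n<2^{N_j}$ and $b\equiv z\pmod{2^{N_{j+1}}}$, and let $x=n+s_j+b$. In
\[
x-z=n+s_j+(b-z)
\]
the nonzero digits of $n$ are at positions below $N_j$, those of $s_j$ are in block $j$, and those of $b-z\in2^{N_{j+1}}\mathbb Z_2$ are at positions from $N_{j+1}$ on. So the digits superpose without carries, and we can read off the following.
\begin{itemize}
\item If $i<j$, then $N_{i+1}\le N_j$, so $[x-z]_{N_{i+1}}=[n]_{N_{i+1}}$ and $\delta_i(x-z)=\delta_i(n)$, and $T_i(x)=(n-[n]_{N_{i+1}})+s_j+b$. Thus $i\in E(x)$ iff $i\in S(n)$ and $(n-[n]_{N_{i+1}})+s_j+b\in B$.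
\item If $i=j$, then $[x-z]_{N_{j+1}}=n+s_j$ and $\delta_j(x-z)=s_j$, and $T_j(x)=b$. Thus $j\in E(x)$ iff $b\in B$.
\item If $i>j$, then $N_i\ge N_{j+1}$, so $[x-z]_{N_{i+1}}=n+s_j+[b-z]_{N_{i+1}}$ and $\delta_i(x-z)=\delta_i(b-z)$, and $T_i(x)=b-[b-z]_{N_{i+1}}=T_i(b)$. Thus $i\in E(x)$ iff $i\in E(b)$.
\end{itemize}
Moreover, $i\in S(n)$ implies $2^{N_i}\le n<2^{N_j}$, that is, $i<j$. If $i\le j$, then $\delta_i(b-z)=0\ne s_i$, so $i\notin E(b)$. Hence $S(n)$ contributes only to the first case and $E(b)$ only to the third, and in $\mathbb Z/2$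
\begin{equation}\label{eq:split}
\Psi_M(n+s_j+b)=\sum_{i\in S(n)\cap M}1_B\big((n-[n]_{N_{i+1}})+s_j+b\big)+1_M(j)\,1_B(b)+\Psi_M(b).
\end{equation}

\medskip\noindent\textbf{Step 2: passing to the limit.} Fix $n$, and fix $j$ with $2^{N_j}>n$. Since $\pi(q)=z$, the set $\{b:b\equiv z\bmod2^{N_{j+1}}\}$ belongs to $q$, so we may let $b\to q$ in \eqref{eq:split}. By continuity of $\lambda_m$ for $m\in\mathbb N$,
\[
\Psi_M(n+s_j+q)=\sum_{i\in S(n)\cap M}1_{[B\in(n-[n]_{N_{i+1}})+s_j+q]}+1_M(j)\,1_{[B\in q]}+\Psi_M(q).
\]
Next let $j\to w$. This is legitimate because $\{j:2^{N_j}>n\}\in w$, the index set $S(n)\cap M$ is finite and does not depend on $j$, and $y\mapsto a+y+q$ is continuous for $a\in\mathbb N\cup\{0\}$. With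
\[
F_{w,q}(n)=\{i\in S(n):B\in(n-[n]_{N_{i+1}})+\omega_w+q\},
\]
a finite set that does not depend on $M$, we obtain for every $n\in\mathbb N$
\[
\Psi_M(n+\omega_w+q)=|F_{w,q}(n)\cap M|+w(M)\,1_{[B\in q]}+\Psi_M(q).
\]
Finally let $n\to e$, using continuity of $\rho_{\omega_w+q}$:
\begin{equation}\label{eq:limit}
\Psi_M(e+\omega_w+q)=e\text{-}\lim_n|F_{w,q}(n)\cap M|+w(M)\,1_{[B\in q]}+\Psi_M(q).
\end{equation}
The same formula holds with $r$ in place of $q$, and with $w'$ in place of $w$. For $r$ we use that $\pi(r)=\pi(q)$: the same $z$, and hence the same function $\Psi_M$, serves both.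

\medskip\noindent\textbf{Step 3: comparison.} Add \eqref{eq:limit} for $q$ and for $r$. Since $e+\omega_w+q=e+\omega_w+r$, the two left sides are equal, so their sum in $\mathbb Z/2$ is $0$; and $1_{[B\in q]}=1$, $1_{[B\in r]}=0$. So for all $M\subseteq\mathbb N$
\[
w(M)=e\text{-}\lim_n\big|\big(F_{w,q}(n)\mathbin{\triangle}F_{w,r}(n)\big)\cap M\big|+\Psi_M(q)+\Psi_M(r).
\]
The same identity holds for $w'$. Adding the two identities removes $\Psi_M(q)+\Psi_M(r)$ and gives
\[
w(M)+w'(M)=e\text{-}\lim_n|G(n)\cap M|,\qquad G=F_{w,q}\mathbin{\triangle}F_{w,r}\mathbin{\triangle}F_{w',q}\mathbin{\triangle}F_{w',r},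
\]
for all $M\subseteq\mathbb N$, with the symmetric differences taken pointwise in $n$. Since $G$ takes values in $\mathrm{Fin}(\mathbb N)$ and does not depend on $M$, this says $w\approx_ew'$.
\end{proof}

We combine the proposition with the gluing lemma.

\begin{corollary}\label{cor:glue}
Fix a marker system and $e\in\beta\mathbb N$, and let $w_k\in\mathbb N^*$ $(k\ge1)$ satisfy $w_k\not\approx_ew_l$ for $k\ne l$. Let $c_k,h_k\in\mathbb N$ be such that the balls $c_k+2^{h_k}\mathbb Z_2$ are pairwise disjoint, and put $u_k=c_k+e+\omega_{w_k}$. Then the elements $p_v=v\text{-}\lim_ku_k$, $v\in\mathbb N^*$, are $2^{\mathfrak c}$ distinct left cancelable elements of $\beta\mathbb N$.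
\end{corollary}

\begin{proof}
We check the hypotheses of Lemma~\ref{lem:glue}. Since $\pi(\omega_{w_k})=0$, we have $\pi(u_k)=c_k+\pi(e)$, which lies in $D_k=c_k+\pi(e)+2^{h_k}\mathbb Z_2$. The $D_k$ are pairwise disjoint, being translates by $\pi(e)$ of pairwise disjoint sets. Let $q\ne r$ with $\pi(q)=\pi(r)$. If $u_k+q=u_k+r$, then $e+\omega_{w_k}+q=e+\omega_{w_k}+r$, because $\lambda_{c_k}$ is injective. By Proposition~\ref{prop:key} this happens for at most one $k$. Now Lemma~\ref{lem:glue} and $|\mathbb N^*|=2^{\mathfrak c}$ give the claim.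
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $I$ be a nonempty closed right ideal, and let $e\in I$. Use the standard markers $N_i=i$, $s_i=2^i$, take $w_k$ from Lemma~\ref{lem:count} for this $e$, and let $c_k=2^k$, $h_k=k+1$. The balls $2^k+2^{k+1}\mathbb Z_2$ are pairwise disjoint, since every element of the $k$th ball has $2$-adic valuation exactly $k$. By (F1),
\[
u_k=2^k+e+\omega_{w_k}=e+(2^k+\omega_{w_k})\in I .
\]
As $I$ is closed, $p_v=v\text{-}\lim_ku_k\in I$ for every $v\in\mathbb N^*$, and Corollary~\ref{cor:glue} applies.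
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The set $\overline{K(\beta\mathbb N)}$ is closed and nonempty. It is a right ideal: for $q\in\beta\mathbb N$ the map $\rho_q$ is continuous and sends $K(\beta\mathbb N)$ into itself, so it sends $\overline{K(\beta\mathbb N)}$ into itself. Now apply Theorem~\ref{thm:B}(1). If we take $e\in K(\beta\mathbb N)$ in its proof, then the points $u_k$ lie in $K(\beta\mathbb N)$, so the left cancelable elements obtained are limits along ultrafilters of sequences in $K(\beta\mathbb N)$.
\end{proof}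

For Theorem~\ref{thm:B}(2) we must in addition keep the points $u_k=c_k+u_0+\omega_{w_k}$ inside $\overline A$, given $u_0\in\overline A\cap K(\beta\mathbb N)$. Two things could go wrong: the translation by $c_k$ might leave $\overline A$, and so might the addition of $\omega_{w_k}$. The first is handled by a recurrence property of $u_0$. For the second, recall that $u_0=u_0+f$ for an idempotent $f$, so that adding $f$ does no harm; we choose the markers $s_i$ to imitate $f$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $u_0\in\overline A\cap K(\beta\mathbb N)$. By (F2), $\beta\mathbb N+u_0$ is a minimal left ideal that contains $u_0$. Let $f$ be an idempotent in it; then $u_0+f=u_0$ and $\pi(f)=0$.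

\emph{Translations.} By (F1), $\mathbb N^*$ is a left ideal of $\beta\mathbb N$. So $\mathbb N^*+u_0$ is a left ideal contained in the minimal left ideal $\beta\mathbb N+u_0$, and the two are equal. Hence $u_0=y+u_0$ for some $y\in\mathbb N^*$. Since $A\in u_0=y+u_0$, the set
\[
\{c\in\mathbb N:A\in c+u_0\}=\{c\in\mathbb N:-c+A\in u_0\}
\]
belongs to $y$ and is therefore infinite. By compactness of $\mathbb Z_2$ it contains distinct $c_1,c_2,\dots$ converging in $\mathbb Z_2$ to some $\zeta$. After thinning, $c_k\ne\zeta$ for all $k$, and the $2$-adic valuations $\nu_k=v_2(c_k-\zeta)$ are strictly increasing. Put $h_k=\nu_k+1$. Every $t\in c_k+2^{h_k}\mathbb Z_2$ has $v_2(t-\zeta)=\nu_k$, so these balls are pairwise disjoint.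

\emph{Markers.} Let $Q=\{n\in\mathbb N:-n+A\in f\}$. Since $A\in c_k+u_0=(c_k+u_0)+f$, we have $Q\in c_k+u_0$ for every $k$. Let $N_1=1$. Given $N_i$, choose
\[
s_i\in2^{N_i}\mathbb N\cap\bigcap\{-n+A:\ n\in Q,\ n<2^{N_i}\},
\]
where an empty intersection means $\mathbb N$. This is possible: $2^{N_i}\mathbb N\in f$ because $\pi(f)=0$, so the right side is an intersection of finitely many members of $f$ and is nonempty. Then choose $N_{i+1}>N_i$ with $2^{N_{i+1}}>s_i$. This defines a marker system.

Let $w\in\mathbb N^*$. If $n\in Q$, then $s_i\in-n+A$ for all $i$ with $2^{N_i}>n$, that is, for all but finitely many $i$, and so $-n+A\in\omega_w$. Thus $Q\subseteq\{n:-n+A\in\omega_w\}$, and since $Q\in c_k+u_0$, it follows that $A\in c_k+u_0+\omega_w$ for all $k$ and all $w\in\mathbb N^*$.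

\emph{Conclusion.} Put $e=u_0$, take $w_k$ from Lemma~\ref{lem:count}, and let $u_k=c_k+u_0+\omega_{w_k}$. Then $u_k\in\overline A$ as just shown, and $u_k\in K(\beta\mathbb N)$ because $K(\beta\mathbb N)$ is a two-sided ideal. By Corollary~\ref{cor:glue}, the elements $p_v=v\text{-}\lim_ku_k$ with $v\in\mathbb N^*$ are $2^{\mathfrak c}$ distinct left cancelable elements. They are limits along ultrafilters of the sequence $(u_k)$ in $\overline A\cap K(\beta\mathbb N)$, so they lie in the closed set $\overline A\cap\overline{K(\beta\mathbb N)}$.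

Density follows: the sets $\overline A$ form a base of $\beta\mathbb N$, and the open set $\overline A$ meets $\overline{K(\beta\mathbb N)}$ only if it meets $K(\beta\mathbb N)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $u\in K(\beta\mathbb N)$. By (F2) there is an idempotent $f$ with $u+f=u$. By \eqref{eq:collapse}, $u+1=u+(f+1)$ with $f+1\ne1$, so $u$ is not left cancelable.
\end{proof}

\begin{thebibliography}{1}
\bibitem{HS}
Neil Hindman and Dona Strauss, \emph{Algebra in the Stone-\v Cech Compactification},
\url{http://people.dm.unipi.it/dinasso/ULTRABIBLIO/Hindman_Strauss%20-%20Algebra%20in%20the%20Stone-Cech%20compactification%20(2012%20-%202nd%20ed).pdf}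
\end{thebibliography}

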